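# Finding $k$-paths with random walks: heavy sets, escape, and a clock

## 1. The lazy walk and the vertices it visits often

Let $G$ be an undirected simple graph on $V=[n]=\{1,\dots,n\}$ in which every vertex has degree at most $d$. All these notes turn on one random walk on $G$ and on one family of vertex sets attached to it.

**Definition (the walk).** Let $M(u,v)=\frac1{2d}$ if $uv\in E$, let $M(u,u)=1-\frac{\deg u}{2d}$, and let $M(u,v)=0$ otherwise. We write $\Pr_x$ and $\mathbb E_x$ for the walk $X_0,X_1,\dots$ with transition matrix $M$ and $X_0=x$.

The matrix $M$ is symmetric and has row sums $1$. It is therefore doubly stochastic, and the uniform distribution on $V$ is stationary. Also $M(u,u)\ge\frac12$, because $\deg u\le d$; the walk is lazy.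

**Definition (heavy set).** Fix an integer $T\ge 1$ and put $\delta=\frac1{20(T+1)}$. Let
$$g(x,u)=\sum_{j=0}^{T}M^j(x,u),\qquad U(x)=\{u\in V: g(x,u)\ge\delta\}.$$

So $g(x,u)$ is the expected number of visits to $u$ at times $0,\dots,T$ when the walk starts at $x$, and $U(x)$ collects the vertices visited often from $x$. Since $g(x,x)\ge M^0(x,x)=1\ge\delta$, we have $x\in U(x)$. Since $M$ is symmetric, so is $g$.

**Two examples.** Let $G$ be a triangle with $d=2$. Then $M$ has $\frac12$ on the diagonal and $\frac14$ off it, so $g(x,u)\ge M(x,u)\ge\frac14\ge\delta$ for all $x,u$, and $U(x)$ is the whole triangle. Now let $G=K_{d+1}$ with $d>20T(T+1)$. For $u\ne x$ all the numbers $g(x,u)$ are equal by symmetry, and together with $g(x,x)\ge1$ they sum to $T+1$. So $g(x,u)\le T/d<\delta$, and $U(x)=\{x\}$. A heavy set can thus be a whole component or a single point.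

Three facts say what heavy sets are for.

**Heavy sets are small.** Since $\sum_u g(x,u)=T+1$,
$$|U(x)|\le\frac{T+1}{\delta}=20(T+1)^2. \tag{1}$$

**Heavy vertices are easy to find.** Let $p_u$ be the probability that a walk of $T$ steps from $x$ visits $u$. Split according to the time $j$ of the first visit to $u$. After that visit, the expected number of visits at times $j,\dots,T$ is $\sum_{l=0}^{T-j}M^l(u,u)\le g(u,u)\le T+1$. Hence $g(x,u)\le p_u(T+1)$, and
$$p_u\ge\frac{\delta}{T+1}=\frac1{20(T+1)^2}\qquad\text{for every }u\in U(x). \tag{2}$$

**Leaving a heavy set is nearly irreversible.** If $u\notin U(x)$, then the probability that a walk from $u$ visits $x$ at some time in $\{0,\dots,T\}$ is at most the expected number of such visits, so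
$$\Pr_u[\text{visit }x\text{ within }T\text{ steps}]\le g(u,x)=g(x,u)<\delta. \tag{3}$$
This is where the symmetry of $M$ pays: "$x$ rarely reaches $u$" becomes "$u$ rarely reaches $x$".

We use these facts to find a long simple path in $G$ while looking at very little of $G$. Suppose some $U(x)$ contains a long path. By (2), a few walks from $x$ visit all vertices of that path. Suppose no $U(x)$ contains one. We shall show that the walk then keeps leaving the heavy sets of the vertices it visits; by (3) it does not come back, and its own trajectory must contain a long path.

## 2. Path-freeness, distance, and the query model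

A **path of length $k$**, or **$k$-path**, is a simple path with $k$ edges, hence with $k+1$ distinct vertices. A graph is **$k$-path free** if it contains none. Throughout $k,d\ge1$ and $\epsilon\in(0,1]$.

**Definition (distance).** A graph $G$ on $[n]$ with degree bound $d$ is **$\epsilon$-far** from being $k$-path free if at least $\frac{\epsilon dn}2$ edges must be removed from $G$ to leave no $k$-path.

**Example.** Let $G$ consist of $n/3$ disjoint triangles, and let $d=k=2$. Removing one edge of a triangle leaves a $2$-path, while removing two edges leaves a single edge. So exactly $\frac{2n}3$ edges must be removed. Since $\frac{\epsilon dn}{2}=\epsilon n$, the graph is $\epsilon$-far for $\epsilon=\frac23$.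

**Definition (queries).** The algorithm knows $n,d,k,\epsilon$. It may choose any vertex of $[n]$, including a uniformly random one, and it may query a pair $(v,i)$ with $1\le i\le d$. The answer is the $i$-th neighbor of $v$, or the symbol $\perp$ if $i>\deg(v)$. We call the pairs $(v,1),\dots,(v,d)$ the *ports* of $v$. Only queries are counted.

One step of the walk $M$ costs at most one query: with probability $\frac12$ stay; otherwise choose $i\in[d]$ uniformly, query $(v,i)$, and move to the answer, or stay if it is $\perp$. Each neighbor is reached with probability $\frac12\cdot\frac1d$, as required.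

In plain words: if many edges must be deleted to destroy all $k$-paths, how many local looks are needed to find one? An algorithm *finds a path of length $k$* if on every $G$ that is $\epsilon$-far from $k$-path free it outputs a $k$-path of $G$ with probability at least $\frac23$. Czumaj et al. showed that $O\left(\frac{k\cdot d^k}{\epsilon}\right)$ queries suffice, and this can be improved to $O\left(\frac{d^{k/2}}\epsilon\right)$. When $G$ is in addition cycle-free, $O(\mathrm{poly}(d,\frac1\epsilon,k))$ queries suffice (Reznik). The following conjecture is from "Finding k-Paths in Cycle Free Graphs".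

**Conjecture.** There exists a randomized algorithm that, given any graph $G$ with degree bound $d$, finds a path of length $k$ in $O(\mathrm{poly}(d,\frac1\epsilon,k))$ queries, where $G$ is $\epsilon$-far from being $k$-path free.

Here the polynomial is a fixed one, independent of $n$, and it bounds the number of queries for all $n,d,k,\epsilon$ and all such $G$. The conjecture is true, and the bound can even be made independent of $d$.

**Theorem 1.** Put
$$A=40000,\quad L=\Big\lceil \tfrac{A}{\epsilon^{2}}\ln\tfrac{2k}{\epsilon}\Big\rceil,\quad N=k(L+1)+L,\quad T=\Big\lceil\tfrac{40N}{\epsilon}\Big\rceil,\quad \delta=\eta=\tfrac1{20(T+1)},\quad D=\tfrac{160(T+1)^2}{\epsilon}.$$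
So $T=O(k\epsilon^{-3}\log\frac{2k}{\epsilon})$. There is a randomized algorithm which, for all $n,d,k,\epsilon$ and every $G$ on $[n]$ with degree bound $d$ that is $\epsilon$-far from $k$-path free, outputs a $k$-path of $G$ with probability at least $\frac23$. It always makes
$$O\!\left(\frac{T^4\log (k+1)}{\epsilon}\,\min\{d,\,T^2/\epsilon\}\right)$$
queries. In particular it makes $O\big(d\,k^4\epsilon^{-13}\log^5\frac{2k}\epsilon\big)$ queries, and also $O\big(k^6\epsilon^{-20}\log^7\frac{2k}{\epsilon}\big)$ queries independently of $d$. It never outputs anything that is not a $k$-path of $G$.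

From now on $T$ and $\delta$ of Section 1 have these values.

## 3. Very short paths, and searching a ball

**$k=1$.** A $1$-path is an edge. If $G$ is $\epsilon$-far, it has at least $\frac{\epsilon dn}2$ edges, so its degrees sum to at least $\epsilon dn$. A uniformly random port $(v,i)$ then returns a neighbor with probability at least $\epsilon$, and $O(1/\epsilon)$ queries suffice.

**$k=2$.** Let $S$ be the set of vertices of degree at least $2$. Deleting all edges that meet $S$ destroys every $2$-path, because the middle vertex of a $2$-path is in $S$. This deletes at most $d|S|$ edges, so $|S|\ge\frac{\epsilon n}2$. Choosing $O(1/\epsilon)$ random vertices $v$ and querying $(v,1)$ and $(v,2)$ finds a $2$-path with probability at least $\frac23$.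

**General $k$, by searching balls.** Let $S$ be the set of endpoints of $k$-paths. Deleting all edges at $S$ destroys all $k$-paths, so again $|S|\ge\frac{\epsilon n}2$. Pick $\lceil3/\epsilon\rceil$ random vertices. With probability at least $1-(1-\frac\epsilon2)^{3/\epsilon}\ge1-e^{-1.5}>\frac23$, one of them is in $S$. From each one, query all ports of all vertices at distance at most $k-1$. There are at most $1+d+\dots+d^{k-1}\le kd^{k-1}$ of these, so the cost is at most $kd^k$ queries per start. Starting from a middle vertex of a path instead of an endpoint works in the same way and reduces the radius to $\lceil k/2\rceil$, but the exponent still grows with $k$. A ball of radius $r$ can have about $d^r$ vertices, and a polynomial algorithm cannot look at all of it. It has to sample, and a random walk is the natural sampler.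

## 4. Why the trajectory of a walk is not enough by itself

So start at a random vertex, walk for polynomially many steps, and hope that the traversed edges contain a $k$-path. Two examples show what a proof has to overcome.

First, let $G$ be the star $K_{1,d}$. However many leaves the walk visits, the traversed edges form a star and contain no $3$-path. So *many distinct vertices* is the wrong goal. The harm is done by returns: the walk comes back to the center after arbitrarily long times. We want trajectories in which no vertex is visited at two moments that are far apart.

Second, take the disjoint triangles of Section 2, which are $\frac23$-far from $2$-path free. The walk never gets away from anything; it returns to every vertex of its triangle forever. So non-return *cannot* be derived from farness alone. This is the exact point where the approach stops. To show that the walk leaves a set, one wants many edges to leave the set; but farness forces edges out of $k$-path-free sets only (Lemma 1 makes this precise), and a triangle is not $2$-path free.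

The second example also shows the way out. The set that traps the walk contains the desired path, and it is the heavy set $U(x)$, which a few walks reveal by (2). So we split according to whether $U(x)$ contains a $k$-path. If it does not, then every subset of it is $k$-path free, these subsets expand, and the walk escapes.

Call $x\in V$ **rich** if $d<D$ and $G[U(x)]$ contains a $k$-path, where $G[C]$ is the subgraph induced on $C$. Let $\rho$ be the fraction of rich vertices in $V$. For the disjoint triangles with $k=d=2$ every $U(x)$ is a triangle, and $D\ge160>d$, so every vertex is rich and $\rho=1$. On the other hand, if $d\ge D$ then no vertex is rich, by definition. The condition $d<D$ is present because for larger $d$ every set as small as (1) expands automatically, whether or not it contains a $k$-path.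

## 5. The two-step algorithm and its number of queries

* *Step 1.* Repeat $\lceil 3/\epsilon\rceil$ times: pick $x\in[n]$ uniformly and run a walk of $T$ steps from $x$. If the traversed edges contain a $k$-path, output it.
* *Step 2* (only if $d<D$). Repeat $\lceil 80(T+1)/\epsilon\rceil$ times: pick $x\in[n]$ uniformly, run $R=\lceil 20(T+1)^2\ln(10(k+1))\rceil$ independent walks of $T$ steps from $x$, and query all $d$ ports of every visited vertex. If the graph seen contains a $k$-path, output it.

Every output is a $k$-path all of whose edges were seen, so nothing else is ever output.

**Counting queries.** Step 1 uses $O(T/\epsilon)$ queries. In Step 2 one walk makes at most $T$ queries and visits at most $T+1$ vertices, so the step uses at most $O(\frac T\epsilon)\cdot R\cdot(T+d(T+1))$ queries. With $R=O(T^2\log(k+1))$ this is $O(\epsilon^{-1}T^4\log(k+1)\,d)$. It is spent only when $d<D$, that is, when $d=\min\{d,D\}$, and $D=O(T^2/\epsilon)$. Step 1 is absorbed because $\min\{d,T^2/\epsilon\}\ge1$. This is the first bound of Theorem 1.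

For the other two, $\ln\frac{2k}\epsilon\ge\ln2$ gives $L=O(\epsilon^{-2}\log\frac{2k}\epsilon)$, then $N=O(kL)$ and $T=O(k\epsilon^{-3}\log\frac{2k}\epsilon)$; and $\log(k+1)\le\log\frac{2k}\epsilon$ because $k+1\le2k$. So $\epsilon^{-1}T^4\log(k+1)\,d=O(dk^4\epsilon^{-13}\log^5\frac{2k}\epsilon)$ and $\epsilon^{-2}T^6\log(k+1)=O(k^6\epsilon^{-20}\log^7\frac{2k}\epsilon)$. Both are polynomial, since $\ln y\le y$.

It remains to show that the algorithm succeeds with probability at least $\frac23$. **Fix, until the end of Section 10, a graph $G$ that is $\epsilon$-far from $k$-path free.**

## 6. A large set in which path-free subsets expand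

This section turns farness into edges leaving sets. For disjoint sets $C,C'$ let $e(C,C')$ be the number of edges between them.

**Lemma 1.** There is $F\subseteq V$ with $|F|\ge\epsilon n/2$ such that every nonempty $C\subseteq F$ for which $G[C]$ is $k$-path free **or** $|C|\le\epsilon d/8$ satisfies
$$e(C,F\setminus C)\ge\tfrac{\epsilon}{8}\,d\,|C|.$$

**Construction.** The aim is to throw away path-free sets that do not expand. Start with $F=V$. While there is a nonempty $C\subseteq F$ with $G[C]$ $k$-path free and $e(C,F\setminus C)\le\frac\epsilon4d|C|$, mark the edges between $C$ and $F\setminus C$ and replace $F$ by $F\setminus C$. Let $F$ be the final set, and also mark all edges inside it.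

**$F$ is large.** The removed sets are disjoint, so at most $\frac\epsilon4dn$ edges are marked in the loop. At most $\frac d2|F|$ edges lie inside $F$. Now delete all marked edges. An edge between two removed sets was marked when the earlier of the two was removed, since the later one was then still part of $F$. An edge between a removed set and the final $F$ was marked in the same way. So what is left is a disjoint union of the graphs $G[C]$ and isolated vertices, which is $k$-path free as $k\ge1$. By farness, $\frac\epsilon4dn+\frac d2|F|\ge\frac\epsilon2dn$, that is, $|F|\ge\frac{\epsilon n}2$.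

**Path-free sets expand.** Since the loop has stopped, every nonempty $C\subseteq F$ with $G[C]$ $k$-path free has $e(C,F\setminus C)>\frac\epsilon4d|C|$.

**Very small sets expand.** A single vertex is $k$-path free, because $k\ge1$. So each $v\in F$ has more than $\frac\epsilon4d$ neighbors in $F$. If $|C|\le\frac{\epsilon d}8$, then each $v\in C$ has at most $|C|$ of these inside $C$, and $e(C,F\setminus C)\ge|C|\big(\frac\epsilon4d-|C|\big)\ge\frac\epsilon8d|C|$. $\square$

**Example.** For disjoint triangles with $d=k=2$ and $\epsilon=\frac23$, the loop looks for sets with at most $\frac13|C|$ outgoing edges. A $2$-path-free set contains one or two vertices of each triangle that it meets, and two edges leave it inside each such triangle, so at least $|C|$ edges leave it. Nothing is removed, and $F=V$. A full triangle has no outgoing edge, but it contains a $2$-path.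

Fix this $F$ for the rest of the proof and put $B=V\setminus F$.

## 7. Watching the walk only when it is in $F$

Lemma 1 gives expansion inside $F$, but the walk also wanders through $B$, where nothing is known. The remedy is to record the walk only at the times when it is in $F$.

**Definition ($F$-chain).** Let $\tau=\min\{j\ge1:X_j\in F\}$. On the finite set $V$ the symmetric chain $M$ is irreducible on each connected component of $G$, so all its states are recurrent, and $\tau<\infty$ almost surely from any vertex whose component meets $F$. For $x,y\in F$ let $M_F(x,y)=\Pr_x[X_\tau=y]$. The Markov chain on $F$ with this transition matrix is the *$F$-chain*. By the strong Markov property, the successive states in $F$ of the walk form an $F$-chain.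

**Example** (with a small set chosen for illustration). On the path $1-2-3$ with $d=2$, watch the set $\{1,3\}$. From $1$ the walk stays with probability $\frac34$ and moves to $2$ with probability $\frac14$. From $2$ it stays with probability $\frac12$ and moves to $1$ and to $3$ with probability $\frac14$ each, so it first hits $\{1,3\}$ at either vertex with probability $\frac12$, after an expected $2$ steps. The watched chain has $1\to1$ with probability $\frac34+\frac18=\frac78$ and $1\to3$ with probability $\frac18$. Moreover $\mathbb E_1[\tau]=1+\frac14\cdot2=\frac32=\mathbb E_3[\tau]$, and the sum of the two is $3=n$. The last coincidence is part of the next lemma.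

**Lemma 2.** $M_F$ is symmetric, stochastic and positive semidefinite; $M_F(x,y)\ge M(x,y)$ for $x,y\in F$; and $\sum_{s\in F}\mathbb E_s[\tau]\le n$.

**Symmetric, stochastic, at least $M$.** $M_F(x,y)$ is the sum of the probabilities of all sequences $x,b_1,\dots,b_{j-1},y$ with $j\ge1$ and all $b_i\in B$. Reversing such a sequence does not change its probability, because $M$ is symmetric; hence $M_F(x,y)=M_F(y,x)$. Rows sum to $1$ since $\tau<\infty$ almost surely. The sequences with $j=1$ contribute $M(x,y)$.

**Positive semidefinite.** The diagonal satisfies $M_F(x,x)\ge M(x,x)\ge\frac12$. So $Q=2M_F-I$ has nonnegative entries, is symmetric, and has row sums $1$. The eigenvalues of $Q$ lie in $[-1,1]$, so those of $M_F=\frac12(I+Q)$ are nonnegative. This is the use of laziness.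

**Return times.** Write $\mathbb E_s[\tau]=\sum_{j\ge0}\Pr_s[\tau>j]=1+\sum_{j\ge1}\Pr_s[X_1,\dots,X_j\in B]$. Summing over $s\in F$ and splitting by $X_j=b$ gives
$$\sum_{s\in F}\mathbb E_s[\tau]=|F|+\sum_{j\ge1}\sum_{s\in F}\sum_{b\in B}\Pr_s[X_1,\dots,X_j\in B,\ X_j=b].$$
By reversal, the inner probability equals $\Pr_b[X_1,\dots,X_{j-1}\in B,\ X_j=s]$. Summing this over $s\in F$ gives the probability, from $b$, that the first hit of $F$ is at time $j$. Summing over $j\ge1$ gives at most $1$ for each $b$. The total is at most $|F|+|B|=n$. $\square$

## 8. Escape from the heavy set of a vertex that is not rich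

The goal of this section is that the $F$-chain leaves $U(x)$ within $L$ steps except with probability $\eta$, whenever $x$ is not rich. The size of $U(x)$ depends on $T$, and $T$ depends on $L$, so we first check that the parameters can be chosen consistently. They can, because only $\ln T$ matters.

**Lemma 3 (parameters).** With $\lambda=\epsilon^2/512$ we have $\sqrt{20}\,(T+1)\,e^{-\lambda L}\le\eta$.

**Proof.** Since $\eta=\frac1{20(T+1)}$, the claim says $20\sqrt{20}\,(T+1)^2\le e^{\lambda L}$. As $20\sqrt{20}<90$, it suffices that $L\ge512\,\epsilon^{-2}\ln(90(T+1)^2)$. We bound $T$. First, $N=kL+k+L\le3kL$, so $T+1\le\frac{40N}\epsilon+2\le\frac{122kL}\epsilon$. Next, $A\epsilon^{-2}\ln\frac{2k}\epsilon\ge A\ln2\ge1$, so rounding up at most doubles, and $L\le2A\epsilon^{-2}\ln\frac{2k}\epsilon\le2A\epsilon^{-2}\cdot\frac{2k}\epsilon$. Therefore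
$$T+1\le244A\cdot\frac{k}{\epsilon^{3}}\cdot\frac{2k}\epsilon\le244A\Big(\frac{2k}\epsilon\Big)^4 .$$
Using $\ln\frac{2k}\epsilon\ge\ln2$ at the third step,
$$\ln(90(T+1)^2)\le\ln(90\cdot244^2)+2\ln A+8\ln\tfrac{2k}\epsilon\le36.7+8\ln\tfrac{2k}\epsilon\le\Big(\tfrac{36.7}{\ln2}+8\Big)\ln\tfrac{2k}\epsilon\le61\ln\tfrac{2k}\epsilon .$$
Finally $512\cdot61=31232<40000=A$, so $512\,\epsilon^{-2}\ln(90(T+1)^2)\le A\epsilon^{-2}\ln\frac{2k}\epsilon\le L$. $\square$

**Lemma 4 (escape).** If $x\in V$ is not rich and $y\in F$, then the $F$-chain $Y_0=y,Y_1,\dots$ satisfies $\Pr[Y_0,\dots,Y_L\in U(x)]\le\eta$.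

Let $W=U(x)\cap F$. If $y\notin W$ (in particular if $W=\emptyset$), the probability is $0$. So let $y\in W$.

**Step 1: every subset of $W$ expands in the $F$-chain.** Let $C\subseteq W$ be nonempty. Since $x$ is not rich, one of two things holds. Either $G[U(x)]$ contains no $k$-path, and then $G[C]$ is $k$-path free; or $d\ge D$, and then $|C|\le20(T+1)^2=\frac{\epsilon D}8\le\frac{\epsilon d}8$ by (1). In both cases Lemma 1 applies to $C$. Since $M_F(u,v)\ge M(u,v)=\frac1{2d}$ for each edge $uv$ inside $F$,
$$\sum_{u\in C,\ v\in F\setminus C}M_F(u,v)\ \ge\ \frac{e(C,F\setminus C)}{2d}\ \ge\ h|C|,\qquad h=\frac\epsilon{16}. \tag{4}$$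

**Step 2: from expansion to a spectral bound.** This is Cheeger's argument for functions supported on $W$. Let $f:F\to\mathbb R$ vanish outside $W$, and put $\|f\|^2=\sum_uf(u)^2$ and
$$\mathcal E(f)=\tfrac12\sum_{u,v\in F}M_F(u,v)(f(u)-f(v))^2 .$$
For $t\ge0$ let $C_t=\{u:f(u)^2>t\}$, which is a subset of $W$. We have $\int_0^\infty|C_t|\,dt=\|f\|^2$. Apply (4) to each nonempty $C_t$. An ordered pair $(u,v)$ has $u\in C_t$, $v\notin C_t$ exactly for $f(v)^2\le t<f(u)^2$, a set of $t$ of length $\max(0,f(u)^2-f(v)^2)$. Since $M_F$ is symmetric,
$$h\|f\|^2=h\int_0^\infty|C_t|\,dt\le\int_0^\infty\sum_{u\in C_t,\,v\notin C_t}M_F(u,v)\,dt=\tfrac12\sum_{u,v}M_F(u,v)\,|f(u)^2-f(v)^2| .$$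
Now $|f(u)^2-f(v)^2|\le|f(u)-f(v)|\,(|f(u)|+|f(v)|)$. By Cauchy–Schwarz the right side is at most
$$\mathcal E(f)^{1/2}\Big(\tfrac12\sum_{u,v}M_F(u,v)(|f(u)|+|f(v)|)^2\Big)^{1/2}\le\mathcal E(f)^{1/2}\,(2\|f\|^2)^{1/2},$$
where we used $(|a|+|b|)^2\le2a^2+2b^2$ and the fact that rows and columns of $M_F$ sum to $1$. Squaring gives $h^2\|f\|^4\le2\|f\|^2\mathcal E(f)$, so
$$\mathcal E(f)\ge\frac{h^2}2\|f\|^2=\frac{\epsilon^2}{512}\|f\|^2=\lambda\|f\|^2. \tag{5}$$

**Step 3: the probability of staying decays.** Let $P$ be the restriction of $M_F$ to $W\times W$. Expanding the square in $\mathcal E(f)$ gives $\mathcal E(f)=\|f\|^2-\langle f,M_Ff\rangle$. For $f$ supported on $W$, (5) therefore says $\langle f,Pf\rangle\le(1-\lambda)\|f\|^2$. As a principal submatrix of $M_F$, the matrix $P$ is symmetric and positive semidefinite by Lemma 2. So all its eigenvalues lie in $[0,1-\lambda]$, and its operator norm is at most $1-\lambda$. The chain stays in $W$ at times $0,\dots,L$ with probability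
$$\langle1_y,P^L1_W\rangle\le\|1_y\|\,(1-\lambda)^L\,\|1_W\|\le e^{-\lambda L}\sqrt{|W|}\le e^{-\lambda L}\sqrt{20}\,(T+1)\le\eta$$
by (1) and Lemma 3. $\square$

## 9. Few rich vertices: a clock forces a path in the trajectory

Here is the deterministic device that turns "no returns after a long time" into a path. Time is measured by a clock which may run slower than the walk.

**Lemma 5 (clock).** Let $X_0,\dots,X_m$ be vertices of $G$ such that consecutive ones are equal or adjacent. Let $c:\{0,\dots,m\}\to\mathbb Z$ be nondecreasing with $c(0)=0$ and $c(i+1)\le c(i)+1$. Suppose that $c(i)-c(j)\le L$ whenever $j\le i$ and $X_i=X_j$. Then the traversed edges contain a simple path of some length $p$ with $c(m)\le p(L+1)+L$.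

**Proof.** For a visited vertex $z$ let $a(z)$ and $b(z)$ be the minimum and maximum of $c$ over the times at which $z$ is visited. By hypothesis $b(z)\le a(z)+L$. The graph of traversed edges is connected, so it contains a simple path $X_0=z_0,z_1,\dots,z_p=X_m$; possibly $p=0$. Each edge $z_qz_{q+1}$ was traversed, in some direction, between two times $i$ and $i+1$. If $X_i=z_q$, then $a(z_{q+1})\le c(i+1)\le c(i)+1\le b(z_q)+1$. If $X_i=z_{q+1}$, then $a(z_{q+1})\le c(i)\le c(i+1)\le b(z_q)$. In both cases
$$a(z_{q+1})\le b(z_q)+1\le a(z_q)+L+1 .$$
Since $a(z_0)=0$, we get $a(z_p)\le p(L+1)$. Finally $c(m)\le b(z_p)\le a(z_p)+L\le p(L+1)+L$. $\square$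

**Example.** For the walk $0,1,0,1,2,1,2,3$ on a line with $c(i)=i$, vertex $1$ is visited at times $1,3,5$, and the largest spread is $4$. The lemma with $L=4$ gives $7\le5p+4$, hence $p\ge1$; the path found is $0,1,2,3$, with $p=3$. On a star visited for a long time, the spread of the center is comparable to the whole clock reading, and the lemma gives nothing, as it must.

The clock that we use counts visits to $F$, since only there do we have escape.

**Lemma 6.** If $\rho\le\frac{\epsilon}{40(T+1)}$, then for $X_0$ uniform on $V$, conditioned on $X_0\in F$, the edges traversed by $X_0,\dots,X_T$ contain a $k$-path with probability at least $\frac45$.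

Condition on $X_0\in F$, so that $X_0$ is uniform on $F$, and let the walk run forever. Its component meets $F$, so it visits $F$ infinitely often almost surely. Let $0=\tau_0<\tau_1<\cdots$ be the times at which it is in $F$.

**Step 1: the clock runs fast enough.** Let $E_1$ be the event $\tau_N>T$. Since $M_F$ is doubly stochastic, each $X_{\tau_i}$ is uniform on $F$. So Lemma 2 gives $\mathbb E[\tau_{i+1}-\tau_i]=\frac1{|F|}\sum_{s\in F}\mathbb E_s[\tau]\le\frac n{|F|}\le\frac2\epsilon$, and $\mathbb E[\tau_N]\le\frac{2N}\epsilon$. By Markov's inequality $\Pr[E_1]\le\frac{2N/\epsilon}T\le\frac1{20}$, because $T\ge40N/\epsilon$.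

**Step 2: no rich vertex is met.** Let $E_2$ be the event that some $X_j$ with $0\le j\le T$ is rich. Without the conditioning $X_j$ is uniform on $V$, so $\Pr[X_j\text{ rich}\mid X_0\in F]\le\rho\cdot\frac n{|F|}\le\frac{2\rho}\epsilon$. Hence $\Pr[E_2]\le(T+1)\frac{2\rho}\epsilon\le\frac1{20}$.

**Step 3: the walk escapes from the heavy set of every vertex it visits.** For $0\le j\le T$ let $\sigma_j$ be the first time $i\ge j$ with $X_i\in F\setminus U(X_j)$, with $\sigma_j=\infty$ if there is none. Let $\kappa_j$ be the time of the $(L+1)$-st visit to $F$ among times $\ge j$. Let $A_j$ be the event that $X_j$ is not rich and $\sigma_j>\kappa_j$. Given $X_j=x$ not rich, the future is a walk from $x$. By the strong Markov property at its first time in $F$ (time $j$ itself if $x\in F$), its states in $F$ form an $F$-chain started at some $y\in F$. The event $A_j$ says that the first $L+1$ states of this chain all lie in $U(x)$. Lemma 4 holds for every $y$, so $\Pr[A_j]\le\eta$. Note that $x$ itself may lie in $B$.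

**Step 4: after the escape there is no return.** Let $B_j$ be the event that there is $i$ with $\sigma_j\le i\le T$ and $X_i=X_j$. Given $X_j=x$, the time $\sigma_j$ is a stopping time. Given also $\sigma_j=s\le T$ and $X_s=u$, where $u\notin U(x)$, the walk visits $x$ during $[s,T]$ with probability less than $\delta$ by (3). So $\Pr[B_j]\le\delta$.

**Step 5: union bound.** All these events together have probability at most $\frac1{20}+\frac1{20}+(T+1)(\eta+\delta)=\frac1{10}+\frac1{10}=\frac15$. Assume from now on that none of them occurs.

**Step 6: the clock condition holds.** Let $c(i)=|\{i':1\le i'\le i,\ X_{i'}\in F\}|$ and $m=\tau_N\le T$. Then $c(0)=0$, the function $c$ is nondecreasing with steps at most $1$, and $c(m)=N$. Suppose $0\le j\le i\le m$ and $X_i=X_j$. Since $E_2$ fails, $X_j$ is not rich, and since $A_j$ fails, $\sigma_j\le\kappa_j$. Since $B_j$ fails and $i\le T$, we have $i<\sigma_j$. So $i<\kappa_j$, which means that the times in $[j,i]$ contain at most $L$ visits to $F$. Hence $c(i)-c(j)\le L$.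

**Step 7: read off the path.** By Lemma 5 the edges traversed up to time $m\le T$ contain a simple path of length $p$ with
$$k(L+1)+L=N=c(m)\le p(L+1)+L,$$
so $p\ge k$, and this path contains a $k$-path. $\square$

## 10. Rich vertices, and the end of the proof of Theorem 1

**Lemma 7.** If $x$ is rich, one iteration of Step 2 of the algorithm started from $x$ outputs a $k$-path with probability at least $\frac9{10}$.

**Proof.** Richness includes $d<D$, so Step 2 is executed. Fix a $k$-path $Q$ in $G[U(x)]$. By (2), each vertex $u$ of $Q$ is visited by one walk with probability $p_u\ge\frac1{20(T+1)^2}$. All $R$ independent walks miss $u$ with probability at most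
$$(1-p_u)^R\le e^{-R/(20(T+1)^2)}\le\frac1{10(k+1)} .$$
By a union bound over its $k+1$ vertices, $Q$ has all its vertices visited with probability at least $\frac9{10}$. All ports of visited vertices are queried, so then all edges of $Q$ are seen, and the graph seen contains a $k$-path. $\square$

**Proof of Theorem 1.** The query bounds and the last sentence of the theorem were shown in Section 5.

**Case $\rho\le\frac\epsilon{40(T+1)}$.** Each iteration of Step 1 has $x\in F$ with probability at least $\frac\epsilon2$ and then succeeds with probability at least $\frac45$, by Lemma 6. So all iterations fail with probability at most $(1-\frac{2\epsilon}5)^{3/\epsilon}\le e^{-1.2}<\frac13$.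

**Case $\rho>\frac\epsilon{40(T+1)}$.** Rich vertices exist, so $d<D$ and Step 2 is executed if Step 1 has not already output a $k$-path. Each iteration of Step 2 starts at a rich vertex with probability $\rho$ and then succeeds with probability at least $\frac9{10}$, by Lemma 7. So all $\lceil80(T+1)/\epsilon\rceil$ iterations fail with probability at most $\exp\big(-\frac{80(T+1)}\epsilon\cdot\frac\epsilon{40(T+1)}\cdot\frac9{10}\big)=e^{-1.8}<\frac13$.

In both cases a $k$-path is output with probability at least $\frac23$. The conjecture is therefore true. $\blacksquare$

## 11. Monotone additive properties that exclude a path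

The proof used little about $k$-path freeness, and what it used can be listed. A property is called monotone if it is closed under taking subgraphs, and additive if it is closed under disjoint unions.

**Theorem 2.** Let $\mathcal P$ be an isomorphism-invariant graph property that is closed under taking subgraphs and disjoint unions, contains the one-vertex graph, and does not contain the path of length $k$. If at least $\frac{\epsilon dn}2$ edges must be removed from $G$ to obtain a graph in $\mathcal P$, then a subgraph of $G$ not in $\mathcal P$ can be found with probability at least $\frac23$ using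
$$O\big(\epsilon^{-1}T^4\log (T+1)\,\min\{d,T^2/\epsilon\}\big)=\mathrm{poly}(k,1/\epsilon)$$
queries, with the same $T$, independently of $n$, $d$ and $\mathcal P$.

**Examples.** Besides $k$-path freeness itself, take "every component has at most $k$ vertices"; it excludes the $k$-path, which has $k+1$ vertices. One may also intersect either of these with a monotone additive property containing the one-vertex graph, such as bipartiteness, or $H$-freeness for a connected $H\ne K_1$. Connectedness of $H$ gives closure under disjoint unions, and $H\ne K_1$ puts the one-vertex graph into the property.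

**Proof.** Keep all parameters except $R$, and keep the walk and the sets $U(x)$. Call $x$ rich if $d<D$ and $G[U(x)]\notin\mathcal P$. Step 1 of the algorithm is unchanged. In Step 2 put $R=\lceil20(T+1)^2\ln(200(T+1)^2)\rceil$, and output the graph seen (with all visited vertices) if it is not in $\mathcal P$. We go through the argument.

**The set $F$.** In Lemma 1 replace "$k$-path free" by "in $\mathcal P$". The loop removes sets $C$ with $G[C]\in\mathcal P$. Deleting the marked edges leaves a disjoint union of such graphs $G[C]$ and of one-vertex graphs, which is in $\mathcal P$. So at least $\frac{\epsilon dn}2$ edges are marked, and $|F|\ge\frac{\epsilon n}2$ as before. When the loop stops, every nonempty $C\subseteq F$ with $G[C]\in\mathcal P$ has more than $\frac\epsilon4d|C|$ edges to $F\setminus C$. Singletons are in $\mathcal P$, so the argument for $|C|\le\frac{\epsilon d}8$ is unchanged.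

**The $F$-chain and the parameters.** Lemmas 2 and 3 and the facts (1), (2), (3) do not mention the property.

**Escape.** In Step 1 of Lemma 4, let $x$ be not rich and let $C\subseteq W$ be nonempty. Either $G[U(x)]\in\mathcal P$, and then $G[C]\in\mathcal P$ by closure under subgraphs, or $d\ge D$ and $|C|\le\frac{\epsilon d}8$. So (4) holds, and Steps 2 and 3 of Lemma 4 follow from (4) as before.

**Few rich vertices.** Lemma 5 does not mention the property. Lemma 6 uses richness only through $\rho$ and Lemma 4. So if $\rho\le\frac\epsilon{40(T+1)}$, the trajectory contains a $k$-path with probability at least $\frac45$, given $X_0\in F$. A $k$-path is not in $\mathcal P$, so the output of Step 1 is a subgraph of $G$ of the required kind.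

**Rich vertices.** Let $x$ be rich. By (1), $U(x)$ has at most $20(T+1)^2$ vertices, and by (2) each is missed by all $R$ walks with probability at most $e^{-R/(20(T+1)^2)}\le\frac1{200(T+1)^2}$. So all of $U(x)$ is visited with probability at least $\frac9{10}$. All ports of visited vertices are queried, so the graph seen then contains $G[U(x)]\notin\mathcal P$ as a subgraph. It is therefore not in $\mathcal P$, by closure under subgraphs, and it is output. Visiting all of $U(x)$, and not only $k+1$ of its vertices, is the reason for the larger $R$.

**Conclusion.** The two cases at the end of Section 10 apply with the same numbers. Now $R=O(T^2\log(T+1))$, so Step 2 makes $O(\frac T\epsilon)\cdot R\cdot(T+d(T+1))=O(\epsilon^{-1}T^4\log(T+1)\,d)$ queries, only when $d<D=O(T^2/\epsilon)$, and Step 1 makes $O(T/\epsilon)$. This is the stated bound, and it is $\mathrm{poly}(k,1/\epsilon)$ because $T=O(k\epsilon^{-3}\log\frac{2k}\epsilon)$. $\square$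

## 12. Queries against running time: Hamiltonian paths

The algorithm of Section 5 must decide whether a seen graph contains a $k$-path, and we did not count the time for that. In the conjecture, "queries" cannot be replaced by "time", unless $\mathrm{NP}=\mathrm{RP}$.

**Proposition 3.** If an algorithm as in the conjecture ran in time $\mathrm{poly}(d,\frac1\epsilon,k,\log n)$, then $\mathrm{NP}=\mathrm{RP}$.

**Proof.** Given a graph $Q$ on $n\ge2$ vertices, run the algorithm with $G=Q$, $d=k=n-1$ and $\epsilon=\frac2{dn}$, answering its queries from $Q$ and stopping it when its time bound is reached. Here $\epsilon=\frac2{n(n-1)}\le1$, and all degrees are at most $d$. A $k$-path is now a Hamiltonian path. If $Q$ has one, then at least $1=\frac{\epsilon dn}2$ edge must be removed to destroy all $k$-paths, so $Q$ is $\epsilon$-far from $k$-path free. The algorithm then outputs a Hamiltonian path with probability at least $\frac23$, in time $\mathrm{poly}(n)$. Check the output and accept only if it is a Hamiltonian path of $Q$. A graph without a Hamiltonian path is thus never accepted. So Hamiltonian Path, which is NP-complete (Karp 1972; Garey–Johnson, problem GT39), is in $\mathrm{RP}$,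 and $\mathrm{NP}\subseteq\mathrm{RP}$. As $\mathrm{RP}\subseteq\mathrm{NP}$, the two classes are equal. $\square$
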